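\title{Every finite group is the automorphism group of a comparability graph of dimension three}

\begin{abstract}
We prove that every finite group is the automorphism group of a comparability graph of dimension at most three. From a graph $X$ we build a three-dimensional poset in which every vertex--edge incidence of $X$ is carried by a long zigzag, and we route these zigzags through $3$-space so that the comparabilities between them do not depend on the route. It follows that the automorphism groups of comparability graphs of dimension at most $k$ are universal exactly when $k\ge 3$, and that isomorphism of comparability graphs of dimension at most three is GI-complete, even if realizers are given.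
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and all posets are finite. The \emph{comparability graph} of a poset $P$ has the elements of $P$ as vertices, and two distinct vertices are adjacent if and only if they are comparable in $P$. A graph is a comparability graph if it arises in this way, that is, if its edges admit a transitive orientation. A \emph{realizer} of $P$ is a family $L_1,\dots,L_k$ of linear orders on the ground set of $P$ whose intersection is $P$: we have $x<y$ in $P$ if and only if $x$ precedes $y$ in every $L_i$. The \emph{dimension} of $P$ is the least size of a realizer. It counts coordinates. Sending $x$ to its positions in $L_1,\dots,L_k$ places the elements at distinct points of $\mathbb Z^k$ so that $P$ becomes the coordinatewise order, and conversely every such placement yields a realizer of size $k$ (Lemma~\ref{lem:coord}).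

The dimension of a comparability graph $X$ is the dimension of a poset whose comparability graph is $X$; it does not depend on the chosen transitive orientation. We write $k$-DIM for the class of comparability graphs of dimension at most $k$. The class $2$-DIM is the class PERM of permutation graphs.

By Frucht's theorem \cite{Frucht}, every finite group is isomorphic to the automorphism group of a finite graph. We say that the automorphism groups of a class $\mathcal C$ of graphs are \emph{universal}, or briefly that $\mathcal C$ is universal, if every finite group is isomorphic to $\operatorname{Aut}(X)$ for some $X\in\mathcal C$. The classes $1\text{-DIM}\subseteq 2\text{-DIM}\subseteq\cdots$ grow with $k$, and one asks how many coordinates are needed before all groups appear. For $k=1$ the posets are chains, the graphs are complete, and only symmetric groups occur. Two further results are known.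
\begin{itemize}
\item[(K1)] The class $4$-DIM is universal.
\item[(K2)] The class $2\text{-DIM}=\mathrm{PERM}$ is not universal. Its automorphism groups form a proper class of groups with an explicit inductive description, built from the trivial group using direct products, wreath products with symmetric groups, and a certain semidirect-product construction with $\mathbb Z_2^2$.
\end{itemize}
This leaves $k=3$, and the conjecture posed in \cite{Slides} is that $3$-DIM is universal: for every finite group $G$ there is a graph $Y\in 3$-DIM with $\operatorname{Aut}(Y)\cong G$.

A count of coordinates makes one hesitate. A graph can be encoded by two linear orders on its set of vertex--edge incidences, one that groups them by vertices and one that groups them by edges. Each order costs two coordinates when it is drawn as an antichain, so four coordinates hold both (Example~\ref{ex:four}), while in the plane one order cannot be carried into another (Remark~\ref{rem:plane}). Three coordinates do not have room for two disjoint pairs, but they allow us to pass from the first order to the second in many small steps. This proves the conjecture.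

\begin{theorem}\label{thm:main}
For every graph $X$ with at least one vertex and without isolated vertices there is an explicitly constructed comparability graph $Y(X)$ of dimension at most $3$ with $\operatorname{Aut}(Y(X))\cong\operatorname{Aut}(X)$.
\end{theorem}

\begin{corollary}\label{cor:universal}
Every finite group is isomorphic to $\operatorname{Aut}(Y)$ for some $Y\in 3$-$\mathrm{DIM}$.
\end{corollary}

\begin{proof}
For the trivial group take the graph with one vertex. Let $G$ be nontrivial and let $X$ be a graph with $\operatorname{Aut}(X)\cong G$, which exists by Frucht's theorem \cite{Frucht}; it has at least two vertices. If $X$ has an isolated vertex, replace $X$ by its complement. The complement has the same automorphism group, and it has no isolated vertex because the formerly isolated vertex is now adjacent to all others. Apply Theorem~\ref{thm:main}.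
\end{proof}

The construction gives more. Let GI be the problem of deciding whether two given graphs are isomorphic; a problem is \emph{GI-complete} if it reduces to GI and GI reduces to it in polynomial time.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] The class $k$-$\mathrm{DIM}$ is universal if and only if $k\ge3$. For every $k\ge3$, every finite group is the automorphism group of a comparability graph of dimension exactly $k$.
\item[(2)] The graph $Y(X)$ depends, up to isomorphism, only on $X$. It is computable from $X$ in polynomial time, together with three linear orders realizing it. If $X$ and $X'$ have no isolated vertices, equally many vertices and equally many edges, then $X\cong X'$ if and only if $Y(X)\cong Y(X')$. Hence graph isomorphism restricted to $3$-$\mathrm{DIM}$ is GI-complete, even if realizers are given.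
\end{enumerate}
\end{theorem}

Section~\ref{sec:colors} shows that vertex colors cost nothing, so that it suffices to find a \emph{colored} comparability graph with the right group. Section~\ref{sec:poset} defines the colored poset $P(X)$ by a list of relations and computes its automorphisms. The main work is to show that $P(X)$ has dimension at most $3$: Section~\ref{sec:words} sorts a word by cutting and pasting, Section~\ref{sec:coords} turns the sorting into coordinates, and Section~\ref{sec:verify} compares all pairs of points. Theorem~\ref{thm:more} is proved in Section~\ref{sec:more}.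

\section{Coordinates, modules and colors}\label{sec:colors}

We write $x[k]$ for the $k$-th coordinate of a point $x$ in a product of chains.

\begin{lemma}\label{lem:coord}
Suppose that the elements of a poset $P$ are placed at distinct points of a product of $d$ chains, with coordinates $0,\dots,d-1$, so that $x\le y$ in $P$ if and only if $x[k]\le y[k]$ for all $k$. Then $P$ has dimension at most $d$.
\end{lemma}

\begin{proof}
Let $L_k$ order the elements lexicographically by $(x[k],x[k+1],\dots,x[k+d-1])$, indices modulo $d$. This is a linear order because the points are distinct. If $x<y$, then in the first coordinate of this list in which $x$ and $y$ differ, $x$ is smaller, so $x$ precedes $y$ in every $L_k$. If $x$ precedes $y$ in every $L_k$, then $x[k]\le y[k]$ for all $k$, so $x<y$.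
\end{proof}

The graphs that we build have vertices of many kinds, and automorphisms must not mix the kinds. We enforce this by replacing each vertex by a rigid graph whose size records its kind. The replacement must not raise the dimension, and every automorphism must respect the blocks. The notion that controls the second point is that of a module.

A \emph{module} of a graph is a vertex set $U$ such that every vertex outside $U$ is adjacent to all or to none of $U$. If $U$ is a module and $W$ is any vertex set, then $U\cap W$ is a module of the graph induced on $W$. A graph is \emph{prime} if its only modules are the empty set, the singletons and the whole vertex set, and \emph{asymmetric} if its only automorphism is the identity.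

For $k\ge6$ let $T_k$ be the tree on $k+1$ vertices that consists of the path $t_1t_2\cdots t_k$ and a leaf $t_*$ adjacent to $t_3$.

\begin{lemma}\label{lem:tree}
For $k\ge 6$ the tree $T_k$ is asymmetric, prime, and the comparability graph of a poset of dimension at most $2$.
\end{lemma}

\begin{proof}
An automorphism fixes $t_3$, the only vertex of degree $3$. The three arms at $t_3$ have the distinct lengths $1$, $2$ and $k-3\ge3$, so each arm is mapped to itself, and hence fixed pointwise.

Let $U$ be a module with $2\le|U|\le k$. Since $T_k$ is connected, some $z\notin U$ is adjacent to a vertex of $U$, hence to all of $U$. There are no triangles, so $U$ is independent. There are no $4$-cycles, so $z$ is the only vertex outside $U$ with a neighbor in $U$. Thus $U$ consists of at least two leaves with the common neighbor $z$. But the leaves $t_1,t_*,t_k$ have the distinct neighbors $t_2,t_3,t_{k-1}$.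

For the dimension, place $t_i$ at $(i,-i)$ for odd $i$, place $t_j$ at $o_j=(j+1,-j+1)$ for even $j$, and place $t_*$ at $o_3=(4,-2)$. The first points lie on the line of coordinate sum $0$ and the points $o_j$ on the line of coordinate sum $2$. So each group is an antichain, and no $o_j$ lies below a point $(i,-i)$. Finally $(i,-i)\le o_j$ if and only if $j-1\le i\le j+1$. For odd $i$ this means $i=j\pm1$ when $j$ is even, and $i=3$ when $j=3$. The comparability graph is $T_k$, and Lemma~\ref{lem:coord} applies.
\end{proof}

To \emph{substitute} graphs $Q_x$ $(x\in V(\Gamma))$ for the vertices of a graph $\Gamma$ means to take their disjoint union and, for $x\ne x'$, to join every vertex of $Q_x$ to every vertex of $Q_{x'}$ if $xx'\in E(\Gamma)$, and none otherwise. The \emph{blocks} $Q_x$ are modules of the resulting graph. A \emph{colored graph} is a graph $\Gamma$ with a map $\kappa$ from $V(\Gamma)$ to the positive integers, and $\operatorname{Aut}_{\mathrm{col}}(\Gamma)$ is its group of color-preserving automorphisms. Let $\Gamma[T]$ be the (uncolored) graph obtained by substituting for each vertex $x$ a copy $Q_x$ of $T_{K+\kappa(x)}$, where $K=|V(\Gamma)|+5$. Every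 block has more vertices than $\Gamma$, and two blocks have the same size if and only if they replace vertices of the same color.

\begin{lemma}\label{lem:subiso}
Let $\Gamma,\Gamma'$ be colored graphs with $|V(\Gamma)|=|V(\Gamma')|$. Every isomorphism $\Phi\colon\Gamma[T]\to\Gamma'[T]$ maps each block $Q_x$ onto a block $Q_{\bar\Phi(x)}$, and $\bar\Phi\colon\Gamma\to\Gamma'$ is a color-preserving isomorphism. Every color-preserving isomorphism $\Gamma\to\Gamma'$ equals $\bar\Phi$ for exactly one $\Phi$. In particular $\operatorname{Aut}(\Gamma[T])\cong\operatorname{Aut}_{\mathrm{col}}(\Gamma)$.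
\end{lemma}

\begin{proof}
The set $U=\Phi(Q_x)$ is a module of $\Gamma'[T]$ and induces a prime graph. Since $|U|>|V(\Gamma')|$, some block $Q_{x'}$ contains at least two vertices of $U$; this is where the size of the blocks is used. The set $U\cap Q_{x'}$ is a module of the prime graph induced on $U$, so $U\subseteq Q_{x'}$. Now $U=U\cap Q_{x'}$ is a module of the prime graph induced on $Q_{x'}$ and has more than one element, so $U=Q_{x'}$. Put $\bar\Phi(x)=x'$. The map $\bar\Phi$ is injective, hence bijective. It preserves colors because the sizes of $Q_x$ and $Q_{x'}$ agree and $K$ is the same for both graphs. It preserves adjacency and non-adjacency because these can be read off from any pair of vertices in the two blocks.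

Conversely, let $\psi\colon\Gamma\to\Gamma'$ be a color-preserving isomorphism. For each $x$ the blocks $Q_x$ and $Q_{\psi(x)}$ are copies of the same asymmetric tree, so there is exactly one isomorphism between them. These isomorphisms combine to an isomorphism $\Phi$ with $\bar\Phi=\psi$, and it is the only one. Finally $\Phi\mapsto\bar\Phi$ respects composition.
\end{proof}

\begin{lemma}\label{lem:subdim}
Let $\Gamma$ be the comparability graph of a poset $P$ of dimension at most $k$, and substitute for its vertices comparability graphs $Q_x$ of dimension at most $k$. The result is the comparability graph of a poset $P^*$ of dimension at most $k$, and choosing one vertex in each block gives a copy of $P$ as an induced subposet of $P^*$. In particular, if $k\ge2$ and $\Gamma$ is colored, then $\Gamma[T]\in k$-$\mathrm{DIM}$.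
\end{lemma}

\begin{proof}
Let $L_1,\dots,L_k$ realize $P$ and let $L^x_1,\dots,L^x_k$ realize an order with comparability graph $Q_x$, with repetitions if fewer orders suffice. Let $L_i^*$ be obtained from $L_i$ by replacing each $x$ by the sequence $L_i^x$, and let $P^*$ be the intersection of the $L_i^*$. For $x\neq x'$, an element of $Q_x$ precedes an element of $Q_{x'}$ in all $L_i^*$ if and only if $x<x'$ in $P$. Inside $Q_x$ the order $P^*$ is the chosen order on $Q_x$. The last statement follows from Lemma~\ref{lem:tree}.
\end{proof}

\section{Flags, and what two and four coordinates can do}\label{sec:flags}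

From now on $X=(V,E)$ is a graph with $V\ne\emptyset$ and without isolated vertices; in particular $E\neq\emptyset$. A \emph{flag} is a pair $(v,e)$ with $v\in e\in E$; it is a flag \emph{of $v$} and \emph{of $e$}. Let $F$ be the set of flags and $N=|F|=2|E|$. The flags determine the graph in the following sense.

\begin{lemma}\label{lem:flags}
Let $X'=(V',E')$ be a graph with set of flags $F'$, and let $\varphi\colon V\to V'$ and $\mu\colon E\to E'$ be bijections such that $(\varphi(v),\mu(e))\in F'$ for all $(v,e)\in F$. Then $\varphi$ is an isomorphism $X\to X'$ and $\mu$ is the map that it induces on edges.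
\end{lemma}

\begin{proof}
If $e=\{v,v'\}$, then $\varphi(v)\ne\varphi(v')$ both lie in $\mu(e)$, so $\mu(e)=\{\varphi(v),\varphi(v')\}$. As $\mu$ is onto, the edges of $X'$ are exactly the images of the edges of $X$.
\end{proof}

An \emph{enumeration} of $F$ is a word that contains each flag once. Fix an enumeration $\sigma$ in which the flags of each vertex are consecutive and an enumeration $\tau$ in which the two flags of each edge are consecutive. Two coordinates draw a word as an antichain: the letter at position $i$ goes to $(i,-i)$. The point $(i_2,-i_1)$ then lies above exactly the letters at positions $i_1,\dots,i_2$, and $(i_1,-i_2)$ lies below exactly these letters.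

\begin{example}[four coordinates]\label{ex:four}
Work in $(\mathbb Z\cup\{\pm\infty\})^4$. For a flag $f$ at position $i$ of $\sigma$ and position $j$ of $\tau$ let $x_f=(i,-i,j,-j)$. If the flags of $v$ occupy the positions $i_1,\dots,i_2$ of $\sigma$, let $y_v=(i_2,-i_1,\infty,\infty)$. If the flags of $e$ occupy the positions $j_1,j_2=j_1+1$ of $\tau$, let $z_e=(-\infty,-\infty,j_1,-j_2)$. Each of the three classes is an antichain, $x_f<y_v$ if and only if $f$ is a flag of $v$, $z_e<x_f$ if and only if $f$ is a flag of $e$, and $z_e<y_v$ always; the infinite entries exclude the reverse inequalities. Color the comparability graph $\Gamma$ by the three classes. It does not depend on $\sigma$ and $\tau$, so every automorphism of $X$ acts on it. A color-preserving automorphism of $\Gamma$ permutes the $y_v$ by some $\varphi$ and the $z_e$ by some $\mu$, and sends $x_{(v,e)}$ to a point $x_{f'}$ adjacent to $y_{\varphi(v)}$ and $z_{\mu(e)}$, so $f'=(\varphi(v),\mu(e))$. By Lemma~\ref{lem:flags}, $\operatorname{Aut}_{\mathrm{col}}(\Gamma)\cong\operatorname{Aut}(X)$, and $\Gamma[T]\in4$-DIM has automorphism group $\operatorname{Aut}(X)$.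
\end{example}

Two features of this example will be kept. The graph $\Gamma$ shows no trace of the choices $\sigma,\tau$, which are not invariant under $\operatorname{Aut}(X)$; and unwanted comparabilities such as $z_e<y_v$ are harmless as long as they depend only on colors.

With fewer coordinates a single point cannot store both positions of $f$ in this way. In general one cannot take $\sigma=\tau$ either: for the star $K_{1,3}$, the middle one of the three consecutive flags of the center has no free neighboring position for the other flag of its edge. So we draw $\sigma$ and $\tau$ as two separate antichains and connect the two copies of each flag $f$ by a path, the \emph{wire} of $f$.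

\begin{remark}[wires in the plane do not cross]\label{rem:plane}
Let $\{x_f\}$ and $\{x'_f\}$ be antichains in the plane such that $x_f\le x'_g$ if and only if $f=g$. Then their left-to-right orders agree. For suppose that $x_f$ is to the left of $x_g$ but $x'_g$ is to the left of, hence higher than, $x'_f$. Then $x_f[0]<x_g[0]\le x'_g[0]$ and $x_f[1]\le x'_f[1]<x'_g[1]$, so $x_f\le x'_g$. Thus a zigzag of planar antichains joined by matchings carries $\sigma$ only to $\sigma$.
\end{remark}

In three coordinates our wires change one coordinate per link. Suppose that $x_f\le x'_f$ agree in the coordinates $k$ and $l$, and that these two coordinates order the points $x_f$ strictly and in opposite ways. Then $x_f\le x'_g$ gives $x_f[k]\le x_g[k]$ and $x_f[l]\le x_g[l]$, hence $f=g$. We say that $k$ and $l$ \emph{lock} the wires, and the third coordinate is free to move. If all wires were locked by a common pair of coordinates at every link, consecutive links would share a locking coordinate, and the order of the wires would never change except by reversal. The way out is to divide the wires into groups that move different coordinates and are kept apart by the magnitudes of their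 coordinates. Wires in different groups have no relative order, and a new order arises when two groups are joined.

\section{The colored poset $P(X)$}\label{sec:poset}

Let $M=6N+2$. This even number is the number of rearrangement steps that Section~\ref{sec:words} needs; it depends only on $|E|$. The elements of $P(X)$ are $y_v$ $(v\in V)$, $z_e$ $(e\in E)$ and, for each flag $f$,
\[
w_n(f),\ p_n(f),\ q_n(f),\ r_n(f)\quad(0\le n<M),\qquad s_n(f),\ u_n(f)\quad(1\le n\le M).
\]
The elements other than the $q$'s and $r$'s are divided into \emph{levels}:
\begin{align*}
D_0&=\{y_v\}\cup\{w_0(f),p_0(f)\},\\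
D_n&=\{s_n(f),u_n(f),w_n(f),p_n(f)\}\quad(0<n<M),\\
D_M&=\{s_M(f),u_M(f)\}\cup\{z_e\},
\end{align*}
where $v,e,f$ range over $V,E,F$. The elements $q_n(f),r_n(f)$ form the \emph{switch} from level $n$ to level $n+1$. The relation $<$ consists exactly of the following pairs.
\begin{itemize}
\item[(R1)] For each flag $f=(v,e)$, the relations between consecutive terms of the \emph{wire} of $f$,
\[
y_v>w_0<p_0>q_0<r_0>s_1<u_1>w_1<p_1>q_1<\cdots<r_{M-1}>s_M<u_M>z_e ,
\]
where $w_0$ stands for $w_0(f)$ and so on (Figure~\ref{fig:wire}).
\item[(R2)] For $n<m$, all pairs $x<y$ with $x\in D_n$, $y\in D_m$, where $x$ is not a $p$ and $y$ is not an $s$.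
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.85cm,y=1cm]
\node (y) at (0,1) {$y_v$};   \node (w0) at (1,0) {$w_0$};
\node (p0) at (2,1) {$p_0$};  \node (q0) at (3,0) {$q_0$};
\node (r0) at (4,1) {$r_0$};  \node (s1) at (5,0) {$s_1$};
\node (u1) at (6,1) {$u_1$};  \node (w1) at (7,0) {$w_1$};
\node (p1) at (8,1) {$p_1$};  \node (q1) at (9,0) {$q_1$};
\node (sM) at (11,0) {$s_M$}; \node (uM) at (12,1) {$u_M$};
\node (z) at (13,0) {$z_e$};  \node (d) at (10,1) {$\cdots$};
\draw (y)--(w0)--(p0)--(q0)--(r0)--(s1)--(u1)--(w1)--(p1)--(q1);
\draw[dotted] (q1)--(d)--(sM);
\draw (sM)--(uM)--(z);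
\draw[dashed] (-0.45,-0.35) rectangle (2.45,1.35);
\draw[dashed] (4.55,-0.35) rectangle (8.45,1.35);
\draw[dashed] (10.55,-0.35) rectangle (13.45,1.35);
\node at (1,-0.7) {$D_0$}; \node at (6.5,-0.7) {$D_1$}; \node at (12,-0.7) {$D_M$};
\end{tikzpicture}
\caption{The wire of a flag $f=(v,e)$ in $P(X)$: each segment is a relation (R1), with the larger element drawn higher. The dashed boxes show the levels. Not drawn are the relations (R2), which put an element of an earlier level below an element of a later level unless the first is a $p$ or the second is an $s$.}\label{fig:wire}
\end{figure}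

The pairs (R2) are there because the levels will be placed one above the other along the diagonal of $3$-space. A pair in (R2) joins two different levels, whereas a pair in (R1) lies inside one level or involves a $q$ or an $r$. Hence no two elements are related by both rules. Moreover the list never contains both $x<y$ and $y<x$: in (R1) the lower element is a $w,q,s$ or $z$ and the upper element is a $y,p,r$ or $u$, and in (R2) the level increases.

\begin{proposition}\label{prop:dim}
The relation given by \textup{(R1)} and \textup{(R2)} is a partial order of dimension at most $3$.
\end{proposition}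

The proof occupies Sections~\ref{sec:words}--\ref{sec:verify}; transitivity will come from the embedding. Let $\Gamma(X)$ be the comparability graph of $P(X)$, colored by the position along a wire: all $y_v$ have color $1$, all $w_0(f)$ have color $2$, all $p_0(f)$ have color $3$, and so on up to the $z_e$, which have color $6M+2$.

\begin{lemma}\label{lem:aut}
We have $\operatorname{Aut}_{\mathrm{col}}(\Gamma(X))\cong\operatorname{Aut}(X)$. If $X,X'$ have equally many vertices and equally many edges, then there is a color-preserving isomorphism $\Gamma(X)\to\Gamma(X')$ if and only if $X\cong X'$.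
\end{lemma}

\begin{proof}
Let $X'=(V',E')$ have flags $F'$; the number $M$ and the colors are the same for $X$ and $X'$. An isomorphism $X\to X'$ acts on vertices, edges and flags, and so gives a color-preserving isomorphism $\Gamma(X)\to\Gamma(X')$, since (R1) is defined by incidences and (R2) depends only on colors. This assignment respects composition, and it is injective because the action on the $y_v$ recovers the map on $V$.

Conversely let $\psi\colon\Gamma(X)\to\Gamma(X')$ be a color-preserving isomorphism. Two consecutive color classes lie in one level or one of them belongs to a switch, so all edges between them come from (R1). For the classes $w_0,p_0,\dots,s_M,u_M$ these edges form the perfect matchings ``same flag''. Following the matchings along the wires, we obtain a single bijection $\pi\colon F\to F'$ such that $\psi$ maps $w_0(f)$ to $w_0(\pi f)$, $p_0(f)$ to $p_0(\pi f)$, and so on up to $u_M$. Write $\psi(y_v)=y_{\varphi(v)}$ and $\psi(z_e)=z_{\mu(e)}$. For $f=(v,e)$ the element $w_0(f)$ is adjacent to $y_v$, so $w_0(\pi f)$ is adjacent to $y_{\varphi(v)}$ and $\pi f$ is a flag of $\varphi(v)$. In the same way $u_M(\pi f)$ is adjacent to $z_{\mu(e)}$, so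 $\pi(v,e)=(\varphi(v),\mu(e))$. By Lemma~\ref{lem:flags}, $\varphi$ is an isomorphism $X\to X'$ that induces $\mu$ and $\pi$, so $\psi$ is the map induced by $\varphi$. The case $X'=X$ gives the first statement.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:dim}]
Put $Y(X)=\Gamma(X)[T]$. It lies in $3$-DIM by Proposition~\ref{prop:dim} and Lemma~\ref{lem:subdim}, and $\operatorname{Aut}(Y(X))\cong\operatorname{Aut}_{\mathrm{col}}(\Gamma(X))\cong\operatorname{Aut}(X)$ by Lemmas~\ref{lem:subiso} and~\ref{lem:aut}.
\end{proof}

Before the general construction we lead two wires through one switch.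

\begin{example}[one switch, two wires]\label{ex:switch}
Consider two wires $f,g$ from level $n$ to level $n+1$ in $\mathbb Z^3$, with coordinates $0,1,2$. Values in the tens belong to level $n$, values in the twenties to level $n+1$, values below $10$ are ``low'' and values above $30$ are ``high''.
\[
\begin{array}{c|cccccc}
 & w_n & p_n & q_n & r_n & s_{n+1} & u_{n+1}\\ \hline
f & (12,11,14) & (12,11,32) & (1,11,32) & (1,24,32) & (1,24,23) & (21,24,23)\\
g & (11,12,14) & (11,12,31) & (2,12,31) & (2,23,31) & (2,23,24) & (21,23,24)\\ \hline
\text{tens} & 111 & 113 & 013 & 023 & 022 & 222
\end{array}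
\]
Along each wire, consecutive points differ in one coordinate, and $w_n<p_n>q_n<r_n>s_{n+1}<u_{n+1}$. At each of the five links the two unchanged coordinates order $f$ and $g$ oppositely: they are $(12,11)$ and $(11,12)$ for $w_np_n$, then $(11,32)$ and $(12,31)$, then $(1,32)$ and $(2,31)$, then $(1,24)$ and $(2,23)$, and finally $(24,23)$ and $(23,24)$. So each column is an antichain and consecutive columns are joined by the matching alone. For two columns that are not consecutive, the patterns of tens digits are incomparable, with the one exception $111<222$, which is the relation $w_n<u_{n+1}$ of (R2). The table therefore realizes exactly (R1) and (R2).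

The switch works as follows. The link to $p_n$ sends coordinate $2$ high and the link to $q_n$ sends coordinate $0$ low. These two values lock the wires outside the range of all levels, so the middle coordinate $1$ can jump from level $n$ to level $n+1$, and the last two links bring the other coordinates back. At level $n$ the wires belong to different groups, with digit patterns $(2,1,4)$ and $(1,2,4)$; the switch joins them in the order $fg$ only because $11<12$ in coordinate $1$. At level $n+1$ they are cut apart again: the next link lowers the entry $23$, which is coordinate $2$ for $f$ and coordinate $1$ for $g$, to give $w_{n+1}(f)=(21,24,22)$ and $w_{n+1}(g)=(21,22,24)$. Neither point lies below the $u_{n+1}$ of the other wire, because $24>23$.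
\end{example}

In general each group is a whole word, each level cuts words into two groups, and each switch joins groups in pairs. We first settle the combinatorics of cutting and joining.

\section{Sorting with three words}\label{sec:words}

Coordinates and word indices are taken in $\mathbb Z_3=\{0,1,2\}$, and $\delta_n=(-1)^n$. A \emph{schedule} consists, for each $0\le n\le M$, of words $S^n_0,S^n_1,S^n_2$ that together contain each flag exactly once, and of factorizations $S^n_b=A^n_bB^n_b$ into a prefix and a suffix (either may be empty), such that the \emph{joined words}
\[
J^n_a=A^n_{a-\delta_n}\,B^n_{a+\delta_n}\qquad(a\in\mathbb Z_3)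
\]
satisfy
\begin{equation}\label{eq:move}
S^{n+1}_{a+\delta_n}=\operatorname{rev}(J^n_a)\qquad(a\in\mathbb Z_3,\ 0\le n<M),
\end{equation}
where $\operatorname{rev}$ reverses a word. The six pieces $A^n_b,B^n_b$ are the groups at level $n$. The form of \eqref{eq:move} is dictated by the geometry: the flags of $J^n_a$ will send coordinate $a$ high and coordinate $a+\delta_n$ low, and the remaining coordinate reverses its order during the jump, as in Example~\ref{ex:switch}. The sign $\delta_n$ alternates in order to keep consecutive switches apart (Step~4 of Section~\ref{sec:verify}). The factorizations are free, and they suffice to sort.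

\begin{lemma}\label{lem:sort}
For any two enumerations $\sigma,\tau$ of $F$ there is a schedule with $S^0_0=B^0_0=\sigma$, $S^M_0=B^M_0=\tau$, and $S^0_1,S^0_2,S^M_1,S^M_2$ empty.
\end{lemma}

\begin{proof}
With $j=a+\delta_n$ we have $a-\delta_n=j+\delta_n$ in $\mathbb Z_3$, so \eqref{eq:move} reads $S^{n+1}_j=\operatorname{rev}(A^n_{j+\delta_n}B^n_j)$. To remove the reversals, let $W^n_j=S^n_j$ for even $n$ and $W^n_j=\operatorname{rev}(S^n_j)$ for odd $n$, and factor $W^n_j=W'_jW''_j$ accordingly. For even $n$ we have $W'_j=A^n_j$, $W''_j=B^n_j$, and $W^{n+1}_j=A^n_{j+1}B^n_j=W'_{j+1}W''_j$. For odd $n$ we have $W'_j=\operatorname{rev}(B^n_j)$, $W''_j=\operatorname{rev}(A^n_j)$, and $W^{n+1}_j=\operatorname{rev}(A^n_{j-1}B^n_j)=W'_jW''_{j-1}$. So we must transform $(\sigma,\emptyset,\emptyset)$ into $(\tau,\emptyset,\emptyset)$ by $M$ moves that alternate between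
\[
\text{even: } W_j\mapsto W'_{j+1}W''_j\qquad\text{and}\qquad \text{odd: } W_j\mapsto W'_jW''_{j-1},
\]
with arbitrary factorizations, except that the first one is prescribed. In an even move the suffixes stay and the prefixes shift to the preceding index; in an odd move the prefixes stay and the suffixes shift to the next index. We mark factorizations of nonempty words by a dot.

The moves $n=0,1$ are idle: the even move with $W_0=\emptyset\cdot\sigma$ and the odd move with $W_0=\sigma\cdot\emptyset$ both leave $(\sigma,\emptyset,\emptyset)$ unchanged. They provide the required factorization $B^0_0=\sigma$. The following six moves, starting at an even $n$, turn $(\xi\eta\zeta,\emptyset,\emptyset)$ into $(\eta\xi\zeta,\emptyset,\emptyset)$.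
\[
\begin{array}{c|l|l}
\text{move}&\text{factorizations}&\text{result }(W_0,W_1,W_2)\\ \hline
\text{even}&W_0=\xi\cdot\eta\zeta&(\eta\zeta,\ \emptyset,\ \xi)\\
\text{odd}&W_0=\eta\cdot\zeta,\ \ W_2=\xi\cdot\emptyset&(\eta,\ \zeta,\ \xi)\\
\text{even}&W_0=\eta\cdot\emptyset,\ \ W_1=\emptyset\cdot\zeta,\ \ W_2=\xi\cdot\emptyset&(\emptyset,\ \xi\zeta,\ \eta)\\
\text{odd}&W_1=\emptyset\cdot\xi\zeta,\ \ W_2=\eta\cdot\emptyset&(\emptyset,\ \emptyset,\ \eta\xi\zeta)\\
\text{even}&W_2=\emptyset\cdot\eta\xi\zeta&(\emptyset,\ \emptyset,\ \eta\xi\zeta)\\
\text{odd}&W_2=\emptyset\cdot\eta\xi\zeta&(\eta\xi\zeta,\ \emptyset,\ \emptyset)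
\end{array}
\]
When $\eta$ is a single letter, these six moves bring an arbitrary letter to the front. Write $\tau=\tau_1\cdots\tau_N$ and bring $\tau_N,\tau_{N-1},\dots,\tau_1$ to the front in this order. After $\tau_k$ has been moved, the word begins with $\tau_k\cdots\tau_N$, so it ends as $\tau$. We perform all $N$ rounds, with $\xi=\emptyset$ if the letter is already in front, so the number of moves is always $2+6N=M$. Since $M$ is even, $S^M_0=W^M_0=\tau$, and we factor it as $\emptyset\cdot\tau$.
\end{proof}

Fix $\sigma,\tau$ as in Section~\ref{sec:flags} and a schedule as in Lemma~\ref{lem:sort}. For a flag $f$ and $0\le n\le M$ define $a_n(f)$ and $b_n(f)$ by $f\in J^n_{a_n(f)}$ and $f\in S^n_{b_n(f)}$. They are different; let $c_n(f)$ be the third index. The \emph{type} of $f$ at level $n$ is $(a_n(f),b_n(f),c_n(f))$. By the definition of $J^n_a$ it equals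
\begin{equation}\label{eq:types}
(a,\,a-\delta_n,\,a+\delta_n)\ \text{ if $f$ is in a prefix},\qquad (a,\,a+\delta_n,\,a-\delta_n)\ \text{ if $f$ is in a suffix},
\end{equation}
where $a=a_n(f)$. So the six types correspond to the six pieces, and two flags have the same type if and only if they lie in the same piece. At the levels $0$ and $M$, which are even, every flag lies in the suffix of the word with index $0$ and has type $(2,0,1)$. For $n<M$ put $d_n(f)=a_n(f)-\delta_n$; this is the coordinate that jumps in the switch.

\begin{lemma}\label{lem:types}
Let $f\in F$ and $0\le n<M$.
\begin{enumerate}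
\item[(a)] $b_{n+1}(f)=a_n(f)+\delta_n$. Hence $a_n(f),b_{n+1}(f),d_n(f)$ are the three elements of $\mathbb Z_3$, and for fixed $n$ each of them determines the other two.
\item[(b)] $d_n(f)=b_n(f)$ if $f$ is in a prefix at level $n$, and $d_n(f)=c_n(f)$ if it is in a suffix.
\item[(c)] $d_n(f)=c_{n+1}(f)$ if $f$ is in a prefix at level $n+1$, and $d_n(f)=a_{n+1}(f)$ if it is in a suffix.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is \eqref{eq:move} and part (b) is \eqref{eq:types}. For (c) let $b=b_{n+1}(f)$ and $\delta'=\delta_{n+1}=-\delta_n$. By (a), $d_n(f)=b-2\delta_n=b+\delta_n=b-\delta'$. By \eqref{eq:types} at level $n+1$, the type of $f$ is $(b+\delta',b,b-\delta')$ in a prefix and $(b-\delta',b,b+\delta')$ in a suffix.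
\end{proof}

\section{Coordinates}\label{sec:coords}

All three coordinates take values in one chain, made of consecutive blocks
\begin{equation}\label{eq:chain}
\mathrm{Lo}_{M-1}<\dots<\mathrm{Lo}_0\;<\;\Lambda_0<\Lambda_1<\dots<\Lambda_M\;<\;\mathrm{Hi}_{M-1}<\dots<\mathrm{Hi}_0 .
\end{equation}
The blocks $\mathrm{Lo}_n$ and $\mathrm{Hi}_n$ are copies of $\mathbb Z$ with elements $(\mathrm{Lo}_n,t)$ and $(\mathrm{Hi}_n,t)$. The block $\Lambda_n$ consists of four copies $\Lambda_n^1<\Lambda_n^2<\Lambda_n^3<\Lambda_n^4$ of $\mathbb Z$, where $\Lambda^j_n=\{(n,j,t):t\in\mathbb Z\}$. The indices of the low and high blocks decrease upward while those of the $\Lambda_n$ increase; this opposition makes low or high points of different levels incomparable.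

Let $f$ be at position $i$ of its word $S^n_b$, and let $\varepsilon=1$ if $f$ is in the prefix and $\varepsilon=-1$ if it is in the suffix. Put
\[
\lambda^j_n(f)=\bigl(n,\,j,\,(-1)^{j+1}\varepsilon i\bigr)\in\Lambda_n^j\qquad(1\le j\le4).
\]
Thus $\lambda^1_n,\lambda^3_n$ increase along prefixes and decrease along suffixes, while $\lambda^2_n,\lambda_n^4$ decrease along prefixes and increase along suffixes. For $n<M$, if $f$ is at position $i'$ of its joined word $J^n_a$, put
\[
h_n(f)=(\mathrm{Hi}_n,-i'),\qquad \ell_n(f)=(\mathrm{Lo}_n,i').
\]
The points are given by two tables, in which the argument $f$ is omitted. Elements of level $n$ are described in the coordinates of the type of $f$ at level $n$, and elements of the switch in the coordinates of Lemma~\ref{lem:types}(a), with $d=d_n(f)$.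
\begin{equation}\label{eq:points}
\begin{array}{c|ccc}
 & a_n & b_n & c_n\\ \hline
s_n & \lambda^4_n & \ell_{n-1} & \lambda^3_n\\
u_n & \lambda^4_n & \lambda^1_n & \lambda^3_n\\
w_n & \lambda^4_n & \lambda^1_n & \lambda^2_n\\
p_n & h_n & \lambda^1_n & \lambda^2_n
\end{array}
\qquad\qquad
\begin{array}{c|ccc}
 & a_n & b_{n+1} & d_n\\ \hline
q_n & h_n & \ell_n & p_n[d]\\
r_n & h_n & \ell_n & s_{n+1}[d]
\end{array}
\end{equation}
Here $p_n(f)[d]\in\Lambda_n$ because $d\ne a_n(f)$, and $s_{n+1}(f)[d]\in\Lambda_{n+1}$ because $d\neq b_{n+1}(f)$.

At levels $n=0$ and $n=M$ a flag at position $i$ has $\lambda^4_n=(n,4,i)$ in coordinate $2$ and $\lambda^1_n=(n,1,-i)$ in coordinate $0$, so these two coordinates draw $\sigma$ and $\tau$ as in Section~\ref{sec:flags}. If the flags of $v$ occupy the positions $i_1,\dots,i_2$ of $\sigma$, and the flags of $e$ the positions $j_1,j_2=j_1+1$ of $\tau$, put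
\begin{equation}\label{eq:yz}
\begin{array}{c|ccc}
 & 2 & 0 & 1\\ \hline
y_v & (0,4,i_2) & (0,1,-i_1) & (0,3,0)\\
z_e & (M,4,j_1) & (M,1,-j_2) & (M,2,0)
\end{array}
\end{equation}
The definition of $y_v$ needs a nonempty interval of flags; this is where we use that $X$ has no isolated vertices. We give $y_v$ and $z_e$ the type $(2,0,1)$, and every other element of level $n$ the type of its flag at level $n$. Only the elements $p,q,r$ have a high coordinate and only $q,r,s$ have a low one, in each case exactly one.

Example~\ref{ex:switch} is the case of an even $n$ with $A^n_1=f$, $B^n_0=g$, $J^n_2=fg$ and $S^{n+1}_0=g\cdot f$; each piece has one letter, so the last entry of $(n,j,t)$ was suppressed.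

Two facts provide all locks. The first concerns a single piece.

\begin{lemma}\label{lem:lock}
Let $f,g$ have the same type at level $n$, and let $j$ be odd and $j'$ even. If $\lambda^j_n(f)\le\lambda^j_n(g)$ and $\lambda^{j'}_n(f)\le\lambda^{j'}_n(g)$, then $f=g$.
\end{lemma}

\begin{proof}
The flags lie in the same piece, at positions $i_f,i_g$ of the same word and with the same $\varepsilon$. The inequalities say $\varepsilon i_f\le\varepsilon i_g$ and $-\varepsilon i_f\le-\varepsilon i_g$.
\end{proof}

The second concerns a joined word. It explains the signs $\varepsilon$ and the link $u_n>w_n$, which replaces $\lambda^3_n$ by the oppositely ordered $\lambda^2_n$: a word enters the level concatenated through $\Lambda^3_n<\Lambda^4_n$ and the pieces leave it concatenated through $\Lambda^1_n<\Lambda^2_n$.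

\begin{lemma}\label{lem:mono}
Let $0\le n<M$, $a\in\mathbb Z_3$ and $d=a-\delta_n$. As $f$ runs along $J^n_a$, the values $p_n(f)[d]$ and $\ell_n(f)$ increase strictly, and the values $h_n(f)$ and $s_{n+1}(f)[d]$ decrease strictly.
\end{lemma}

\begin{proof}
The claims on $h_n,\ell_n$ hold by definition. All $f\in J^n_a$ have $d_n(f)=d$. Let $i$ be the position of $f$ in its word at level $n$. By Lemma~\ref{lem:types}(b), $p_n(f)[d]$ equals $\lambda^1_n(f)=(n,1,i)$ on the first piece $A^n_{a-\delta_n}$ and $\lambda^2_n(f)=(n,2,i)$ on the second piece $B^n_{a+\delta_n}$. So it increases along each piece and from the first piece to the second. Now let $i$ be the position of $f$ in $S^{n+1}_{a+\delta_n}$. By Lemma~\ref{lem:types}(c), $s_{n+1}(f)[d]$ equals $\lambda^3_{n+1}(f)=(n+1,3,i)$ on the prefix of this word and $\lambda^4_{n+1}(f)=(n+1,4,i)$ on its suffix. So it increases along $S^{n+1}_{a+\delta_n}=\operatorname{rev}(J^n_a)$.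
\end{proof}

\section{Proof of Proposition~\ref{prop:dim}}\label{sec:verify}

Write $x\preceq y$ if $x[k]\le y[k]$ for $k=0,1,2$. We prove:
\begin{equation}\label{eq:claim}
\text{for distinct elements $x,y$:\quad $x\preceq y$ if and only if $x<y$ is listed in (R1) or (R2).}
\end{equation}
This suffices. Two distinct elements at the same point would be listed in both directions, which does not occur. So the points are distinct, the listed relation is the strict coordinatewise order on them, and Lemma~\ref{lem:coord} bounds its dimension by $3$. Below $f,g$ are arbitrary flags, possibly equal, and ``fails at $k$'' means $x[k]>y[k]$.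

\medskip\noindent\textbf{Step 0: the links.} Each pair in (R1) without $y_v,z_e$ satisfies $\preceq$, because the two points differ in one coordinate only, in the right direction:
\[
\begin{array}{c|c|c}
\text{pair}&\text{coordinate}&\text{values}\\ \hline
w_n\preceq p_n & a_n & \Lambda_n<\mathrm{Hi}_n\\
q_n\preceq p_n & b_{n+1} & \mathrm{Lo}_n<\Lambda_n\\
q_n\preceq r_n & d_n & \Lambda_n<\Lambda_{n+1}\\
s_{n+1}\preceq r_n & a_n & \Lambda_{n+1}<\mathrm{Hi}_n\\
s_n\preceq u_n & b_n & \mathrm{Lo}_{n-1}<\Lambda_n\\
w_n\preceq u_n & c_n & \Lambda^2_n<\Lambda^3_n
\end{array}
\]

\medskip\noindent\textbf{Step 1: one level, different types.} By \eqref{eq:points} and \eqref{eq:yz}, an element $x\in D_n$ of type $(a,b,c)$ has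
\[
x[a]\in\Lambda^4_n\cup\mathrm{Hi}_n,\qquad x[b]\in\Lambda^1_n\cup\mathrm{Lo}_{n-1},\qquad x[c]\in\Lambda_n^2\cup\Lambda_n^3 .
\]
Let $y\in D_n$ have a different type $(a',b',c')$. If $a\ne a'$, then $a\in\{b',c'\}$, so $y[a]$ lies in or below $\Lambda^3_n$, and $x\preceq y$ fails at $a$. If $a=a'$, then $b'=c$, so $y[c]$ lies in or below $\Lambda^1_n$, and $x\preceq y$ fails at $c$. Elements of different types in one level are thus incomparable, and no such pair is listed.

\medskip\noindent\textbf{Step 2: one level, same type.} Let $x,y\in D_n$ have the same type $(a,b,c)$. First let $x$ belong to the flag $f$ and $y$ to the flag $g$. In the following table an entry $a$, $b$ or $c$ names a coordinate at which $x\preceq y$ fails by the blocks in \eqref{eq:points}, and an entry $(j,j')$ means that $x\preceq y$ contains the inequalities for $\lambda^j_n$ and $\lambda^{j'}_n$, so that $f=g$ by Lemma~\ref{lem:lock}.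
\[
\begin{array}{c|cccc}
x\backslash y & s_n(g) & u_n(g) & w_n(g) & p_n(g)\\ \hline
s_n(f) & (3,4) & (3,4) & c & c\\
u_n(f) & b & (1,4) & c & c\\
w_n(f) & b & (1,4) & (1,4) & (1,2)\\
p_n(f) & a & a & a & (1,2)
\end{array}
\]
For $x\neq y$ this leaves $s_n(f)\preceq u_n(f)$, $w_n(f)\preceq u_n(f)$ and $w_n(f)\preceq p_n(f)$, which are the listed pairs and hold by Step~0.

Next consider $y_v\in D_0$, where $(a,b,c)=(2,0,1)$, and let $f$ be at position $i$ of $\sigma$. Both $y_v\preceq w_0(f)$ and $y_v\preceq p_0(f)$ fail at $c$, where $\Lambda^3_0>\Lambda^2_0$, and $p_0(f)\preceq y_v$ fails at $a$. In $w_0(f)\preceq y_v$ the inequality at $c$ holds, and those at $a$ and $b$ read $i\le i_2$ and $-i\le-i_1$. So it holds if and only if $f$ is a flag of $v$. For $v\neq v'$ the intervals of flags are nonempty and disjoint, so the coordinates $a$ and $b$ order $y_v,y_{v'}$ strictly in opposite ways.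

Finally consider $z_e\in D_M$, and let $f$ be at position $i$ of $\tau$. Both $s_M(f)\preceq z_e$ and $u_M(f)\preceq z_e$ fail at $c$, where $\Lambda_M^3>\Lambda_M^2$, and $z_e\preceq s_M(f)$ fails at $b$. In $z_e\preceq u_M(f)$ the inequality at $c$ holds, and those at $a$ and $b$ read $j_1\le i$ and $-j_2\le -i$. So it holds if and only if $f$ is a flag of $e$. For $e\ne e'$ the coordinates $a$ and $b$ order $z_e,z_{e'}$ strictly in opposite ways.

\medskip\noindent\textbf{Step 3: different levels.} Let $x\in D_n$, $y\in D_m$ with $n<m$. The point $y$ has at most one low coordinate and $x$ has at most one high coordinate. In a coordinate $k$ that is neither of these, $y[k]$ lies in or above $\Lambda_m$ and $x[k]$ lies in or below $\Lambda_n$, so $y\not\preceq x$. If $x$ is not a $p$ and $y$ is not an $s$, then all coordinates of $x$ lie in or below $\Lambda_n$ and all coordinates of $y$ lie in or above $\Lambda_m$, so $x\preceq y$. If $x$ is a $p$, it has a coordinate in $\mathrm{Hi}_n$, while all coordinates of $y$ lie in $\mathrm{Lo}_{m-1}$, $\Lambda_m$ or $\mathrm{Hi}_m$, and these blocks are below $\mathrm{Hi}_n$; so $x\not\preceq y$. If $y$ is an $s$, it has a coordinate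 in $\mathrm{Lo}_{m-1}$, while all coordinates of $x$ lie in $\mathrm{Lo}_{n-1}$, $\Lambda_n$ or $\mathrm{Hi}_n$, and these blocks are above $\mathrm{Lo}_{m-1}$; so $x\not\preceq y$. This is (R2). The last two cases use the reversed order of the high and low blocks in \eqref{eq:chain}.

\medskip\noindent\textbf{Step 4: the switches.} Let $x\in\{q_n(f),r_n(f)\}$ and $a=a_n(f)$, $b=b_{n+1}(f)=a+\delta_n$, $d=d_n(f)=a-\delta_n$. Then $x[a]\in\mathrm{Hi}_n$, $x[b]\in\mathrm{Lo}_n$, and $x[d]$ lies in $\Lambda_n$ for $x=q_n(f)$ and in $\Lambda_{n+1}$ for $x=r_n(f)$.

\emph{Elements above $x$.} Let $x\preceq y$ with $y\ne x$. Then $y[a]\in\mathrm{Hi}_m$ for some $m\le n$, so $y\in\{p_m(g),q_m(g),r_m(g)\}$ with $a_m(g)=a$.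

Suppose $y=p_m(g)$. Then $y[d]\in\Lambda_m$ with $m\le n$, and $x[d]\le y[d]$ forces $m=n$ and $x=q_n(f)$. Both flags lie in $J^n_a$, and $h_n(f)\le h_n(g)$ and $p_n(f)[d]\le p_n(g)[d]$ give $f=g$ by Lemma~\ref{lem:mono}.

Suppose $y\in\{q_m(g),r_m(g)\}$. Its low coordinate is $b_{m+1}(g)=a+\delta_m$. If $m$ and $n$ have different parity, this is $a-\delta_n=d$, so $y[d]$ is low and $x\preceq y$ fails at $d$. If $m$ and $n$ have the same parity, then $b_{m+1}(g)=b$ and $d_m(g)=d$. For $m\le n-2$ the value $y[d]\in\Lambda_m\cup\Lambda_{m+1}$ is below $\Lambda_n$, and $x\preceq y$ fails at $d$. For $m=n$ the inequalities $h_n(f)\le h_n(g)$ and $\ell_n(f)\le\ell_n(g)$ give $f=g$ by Lemma~\ref{lem:mono}; since $r_n(f)\preceq q_n(f)$ fails at $d$, we have $x=q_n(f)$ and $y=r_n(f)$. The alternation of $\delta_n$ is needed for $m=n-1$: if $q_n(f)$ and $r_{n-1}(g)$ had the same high and the same low coordinate, the inequalities there would hold automatically, and the comparison would be left to the third coordinate, where both points lie in $\Lambda_n$.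

\emph{Elements below $x$.} Let $y\preceq x$ with $y\neq x$. If $y$ is a $q$ or an $r$, the pair has just been treated with the roles exchanged, so let $y$ lie in a level. We have $y[b]\in\mathrm{Lo}_m$ for some $m\ge n$, so $y=s_{m+1}(g)$ with $b_{m+1}(g)=b$. Then $y[d]\in\Lambda_{m+1}$, and $y[d]\le x[d]$ forces $m=n$ and $x=r_n(f)$. By Lemma~\ref{lem:types}(a), $a_n(g)=a$, so both flags lie in $J^n_a$. Now $\ell_n(g)\le\ell_n(f)$ and $s_{n+1}(g)[d]\le s_{n+1}(f)[d]$ give $f=g$ by Lemma~\ref{lem:mono}.

So the only relations that involve a $q$ or an $r$ are $q_n(f)\preceq p_n(f)$, $q_n(f)\preceq r_n(f)$ and $s_{n+1}(f)\preceq r_n(f)$. These are the listed pairs, and they hold by Step~0.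

\medskip
Steps 1--3 treat all pairs of elements in levels and Step~4 treats all other pairs. This proves \eqref{eq:claim}, hence Proposition~\ref{prop:dim}, Theorem~\ref{thm:main} and Corollary~\ref{cor:universal}. \qed

\section{Exact dimension and the isomorphism problem}\label{sec:more}

To raise the dimension to a prescribed value we add a poset of dimension $k$ and make it rigid by colors. For $k\ge3$ let $\mathbb S_k$ be the poset on $x_1,\dots,x_k,x'_1,\dots,x'_k$ whose relations are $x_i<x'_j$ for $i\ne j$.

\begin{lemma}\label{lem:standard}
The poset $\mathbb S_k$ has dimension $k$.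
\end{lemma}

\begin{proof}
In a realizer, for each $i$ some order puts $x'_i$ before $x_i$, since $x_i\not<x_i'$. No order does this for two indices $i\ne j$, for it would contain the cycle $x_i,\,x'_j,\,x_j,\,x'_i,\,x_i$ in which each term precedes the next. So at least $k$ orders are needed.

For $1\le i\le k$ let $L_i$ list first the $x_j$ with $j\ne i$, then $x'_i$, then $x_i$, then the $x'_j$ with $j\neq i$. Each relation $x_j<x'_l$ is respected by $L_i$: for $j\ne i$ the element $x_j$ precedes all primed elements, and for $j=i$ we have $l\ne i$. Each incomparable pair occurs in both orders: $L_i$ puts $x'_i$ before $x_i$ and every other $L_j$ puts it after; $L_i$ puts $x_i$ after all other $x_j$; and $L_i$ puts $x'_i$ before all other $x'_j$. So $L_1,\dots,L_k$ realize $\mathbb S_k$.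
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(1)]
For $k\le2$ the class $k$-DIM is contained in PERM, which is not universal by (K2). For $k\ge3$ it contains $3$-DIM, which is universal by Corollary~\ref{cor:universal}.

Let $k\ge3$, let $G$ be a finite group, and let $Y$ be the comparability graph of a poset $P$ of dimension at most $3$ with $\operatorname{Aut}(Y)\cong G$. Let $L_1,\dots,L_k$ realize $P$, with repetitions, and let $L'_1,\dots,L'_k$ realize $\mathbb S_k$. The concatenations $L_1L'_1,\ L'_2L_2,\ \dots,\ L'_kL_k$ realize the disjoint union of $P$ and $\mathbb S_k$, because the first puts $P$ before $\mathbb S_k$ and the second puts it after. Let $\Gamma$ be the comparability graph of this union. Give the vertices of $Y$ the color $1$ and the $2k$ other vertices the distinct colors $2,\dots,2k+1$. A color-preserving automorphism of $\Gamma$ fixes these $2k$ vertices and acts on $Y$ as an arbitrary automorphism, so $\operatorname{Aut}(\Gamma[T])\cong\operatorname{Aut}_{\mathrm{col}}(\Gamma)\cong G$ by Lemma~\ref{lem:subiso}. By Lemma~\ref{lem:subdim}, $\Gamma[T]$ is the comparability graph of a poset $P^*$ of dimension at most $k$ that contains $\mathbb S_k$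 as an induced subposet. A realizer of $P^*$ restricts to a realizer of $\mathbb S_k$, so $P^*$ has dimension exactly $k$ by Lemma~\ref{lem:standard}. Since the dimension of a comparability graph does not depend on the transitive orientation, $\Gamma[T]$ has dimension exactly $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]
The colored graph $\Gamma(X)$ is defined by (R1), (R2) and $M=12|E|+2$, without reference to $\sigma$, $\tau$, the schedule or the coordinates. So $\Gamma(X)$ and $Y(X)=\Gamma(X)[T]$ depend only on $X$.

The graph $\Gamma(X)$ has $|V|+|E|+6MN$ vertices and $6M+2$ colors, so $Y(X)$ has polynomial size and is written down directly from the definitions. The enumerations $\sigma,\tau$, the schedule of Lemma~\ref{lem:sort} and the points \eqref{eq:points}, \eqref{eq:yz} are computable in polynomial time. The proofs of Lemmas~\ref{lem:coord}, \ref{lem:tree} and~\ref{lem:subdim} turn them, by sorting and substituting, into three linear orders whose intersection has comparability graph $Y(X)$.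

If $X$ and $X'$ have equally many vertices and equally many edges, then $|V(\Gamma(X))|=|V(\Gamma(X'))|$. By Lemma~\ref{lem:subiso}, $Y(X)\cong Y(X')$ if and only if there is a color-preserving isomorphism $\Gamma(X)\to\Gamma(X')$, and by Lemma~\ref{lem:aut} this holds if and only if $X\cong X'$.

Isomorphism of graphs in $3$-DIM, with or without realizers, reduces to GI by forgetting the realizers. Conversely let $Z,Z'$ be arbitrary graphs. If their numbers of vertices or of edges differ, output the complete graphs $K_1,K_2$; if both have no vertices, output $K_1,K_1$; a chain taken three times serves as a realizer. Otherwise let $X,X'$ be obtained from $Z,Z'$ by adding a new vertex $o$, respectively $o'$, adjacent to all others. Then $X,X'$ have no isolated vertices and equal numbers of vertices and of edges, and $Z\cong Z'$ implies $X\cong X'$. If $\varphi\colon X\to X'$ is an isomorphism, then $\varphi(o)$ and $o'$ are both adjacent to all other vertices, so exchanging them is an automorphism of $X'$; composing with it gives an isomorphism that maps $o$ to $o'$ and hence $Z$ onto $Z'$. Output $Y(X),Y(X')$ with their realizers. They are isomorphic if and only if $Z\cong Z'$.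
\end{proof}

\begin{thebibliography}{9}

\bibitem{Slides}
\emph{Automorphism Groups of Geometrically Represented Graphs},
\texttt{http://kam.mff.cuni.cz/\~{}pizet/research/pres/mcw2015.pdf}.

\bibitem{Frucht}
R.~Frucht, Compositio Math.\ 6 (1939).

\end{thebibliography}
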